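\title{A pathological submeasure whose space $L_0$ has the Lacunary Convergence Property}

\begin{abstract}
A topological vector space has the Lacunary Convergence Property (LCP) if a series in it is subseries convergent as soon as its subseries along sets with gaps tending to infinity converge. The space $L_0(\lambda)$ of a finite measure has this property. We show that the LCP of $L_0(\mu)$ does not force an order continuous submeasure $\mu$ to be equivalent to a finite measure. We construct an order continuous submeasure $\mu$ on the Borel sets of a compact metrizable space such that no nonzero finite measure vanishes on the $\mu$-null sets, while $L_0(\mu)$ has the LCP. The submeasure is defined by covering with recursively defined thin sets. It satisfies a halving inequality for sections which replaces Fubini's theorem, and this inequality, together with an idempotent ultrafilter, controls cancellation in series of functions.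
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\sum_n x_n$ be a series in a topological vector space $X$. For $A\subset\mathbb{N}$ the subseries $\sum_{n\in A}x_n$ is summed in the increasing order of the indices. The series is \emph{subseries convergent} if $\sum_{n\in A}x_n$ converges for every $A\subset\mathbb{N}$. A set $A=\{n_1<n_2<\cdots\}\subset\mathbb{N}$ is \emph{lacunary} if $n_{k+1}-n_k\to\infty$, and the series is \emph{lacunary convergent} if $\sum_{n\in A}x_n$ converges for every lacunary $A$. The space $X$ has the \emph{Lacunary Convergence Property} (LCP) if every lacunary convergent series in $X$ is subseries convergent.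

A lacunary set is sparse: for every $m$, an interval of $b$ consecutive integers lying far enough out contains at most $b/m+1$ of its points. Lacunary convergence sees only sparse selections of terms, and it can miss a divergence produced by many small terms acting together.

\begin{example}\label{ex:c0}
The space $c_0$ does not have the LCP. Split $\mathbb{N}$ into successive intervals $I_1,I_2,\dots$ with $|I_b|=b$, and put $x_n=b^{-1}e_b$ for $n\in I_b$, where $(e_b)$ is the unit vector basis. If $A$ is lacunary, then $\alpha_b=|A\cap I_b|/b\to0$, so $(\alpha_b)\in c_0$, and a partial sum of $\sum_{n\in A}x_n$ that stops inside $I_b$ differs from $(\alpha_b)$ by at most $\sup_{b'\ge b}\alpha_{b'}$. So the series is lacunary convergent. The full series diverges, because its terms in $I_b$ add up to $e_b\not\to0$.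
\end{example}

Let $\Sigma$ be a $\sigma$-algebra of subsets of a set $\Omega$. A \emph{submeasure} on $\Sigma$ is a function $\mu:\Sigma\to[0,\infty)$ with $\mu(\emptyset)=0$, $\mu(A)\le\mu(B)$ for $A\subset B$, and $\mu(A\cup B)\le\mu(A)+\mu(B)$. It is \emph{order continuous} if $\mu(A_n)\to0$ whenever $A_n\in\Sigma$ and $A_n\downarrow\emptyset$. It is \emph{equivalent to a finite measure} if there is a finite countably additive measure $\lambda$ on $\Sigma$ such that, for sets $A_n\in\Sigma$, $\mu(A_n)\to0$ if and only if $\lambda(A_n)\to0$. For an order continuous $\mu$, the space $L_0(\mu)$ consists of the $\Sigma$-measurable real functions on $\Omega$, two functions being identified if they agree off a $\mu$-null set, with the topology of convergence in submeasure: $f_k\to f$ if $\mu(\{|f_k-f|>\varepsilon\})\to0$ for every $\varepsilon>0$. This is an F-space topology. We abbreviate $\mu(\{|f|>\varepsilon\})$ to $\mu(|f|>\varepsilon)$.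

It is known that $L_0(\lambda)$ has the LCP when $\lambda$ is a finite measure. Suppose that $\mu$ is equivalent to a finite measure $\lambda$. Then $\mu$ is order continuous because $\lambda$ is. The two set functions have the same null sets (consider constant sequences) and the same convergent sequences of functions, so $L_0(\mu)=L_0(\lambda)$ has the LCP. The following question, posed in \cite{problem}, asks whether these two necessary conditions are together sufficient.

\medskip
\noindent\textbf{Question.} \emph{If $\mu$ is an order continuous submeasure such that $L_0(\mu)$ has the LCP, is $\mu$ equivalent to a finite measure?}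
\medskip

One may well guess that the answer is yes. To prove the LCP one must find, in a divergent series of functions, sparse blocks whose terms do not cancel, and the tools one would reach for (averaging over choices, Fubini's theorem) rest on additivity. Series of nonnegative functions point the other way: for them lacunary convergence implies subseries convergence for every order continuous submeasure (Proposition~\ref{prop:positive}). So the whole issue is cancellation. The answer to the question is no.

\begin{theorem}\label{thm:main}
There are a compact metrizable space $T$ and an order continuous submeasure $\mu$ on its Borel $\sigma$-algebra $\Sigma$, with $\mu(T)=8$, such that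
\begin{enumerate}
\item[(i)] every finite measure $\lambda$ on $\Sigma$ vanishing on the $\mu$-null sets is $0$; in particular $\mu$ is not equivalent to a finite measure;
\item[(ii)] $L_0(\mu)$ has the LCP.
\end{enumerate}
\end{theorem}

Part (i) says that $\mu$ is pathological, in the sense that no nonzero finite measure is absolutely continuous with respect to it. The existence of order continuous submeasures as in (i) is Talagrand's theorem \cite{talagrand}. That theorem is not used here: we construct $\mu$ from scratch, because the proof of (ii) needs the construction. The example persists on every non-null set.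

\begin{theorem}\label{thm:complement}
The submeasure $\mu$ of Theorem~\ref{thm:main} has these further properties.
\begin{enumerate}
\item[(1)] For no $E\in\Sigma$ with $\mu(E)>0$ is $\mu|_E$ equivalent to a finite measure, while every $L_0(\mu|_E)$ has the LCP.
\item[(2)] $L_0(\mu)$ contains no subspace linearly homeomorphic to $c_0$.
\end{enumerate}
\end{theorem}

Whether $L_0(\mu)$ has the LCP for \emph{every} order continuous submeasure $\mu$ is not decided here; in that generality we settle only series of nonnegative functions.

The space $T$ is a product $\prod_{l\ge1}T_l$ of finite sets, and $\mu=\mu_0$ is the first member of a family $\mu_n$ of submeasures on the tails $\prod_{l>n}T_l$. For a finite initial sequence $y$ of coordinates, the submeasure of the section $X_y$ plays the role of a conditional probability of $X$ given $y$. Sections~\ref{sec:thin}--\ref{sec:borel} construct the family and prove (i) and the \emph{halving inequality}: if $\mu_n(X)\le c$, then the sections of $X$ have submeasure at most $2c$, except at sequences $y$ that together cover a set of submeasure at most $2c$.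 Section~\ref{sec:model} shows on one explicit sequence of functions how this inequality produces large sums. Sections~\ref{sec:ultra}--\ref{sec:lcp} prove (ii). Besides elementary facts we use ultrafilters and the Ellis--Numakura lemma, both recalled in Section~\ref{sec:ultra}.

\section{Sparse blocks and nonnegative series}\label{sec:positive}

In this section $\mu$ is an arbitrary order continuous submeasure on $\Sigma$.

\begin{lemma}\label{lem:oc}
Let $A_j\in\Sigma$.
\begin{enumerate}
\item[(a)] If $A_j\uparrow A$ or $A_j\downarrow A$, then $\mu(A_j)\to\mu(A)$. The submeasure $\mu$ is countably subadditive.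
\item[(b)] $\limsup_j\mu(A_j)\le\mu(\limsup_jA_j)$, and the right side is $0$ if $\sum_j\mu(A_j)<\infty$.
\item[(c)] A disjoint family of non-null sets is countable.
\item[(d)] If $f_j\to f$ pointwise off a null set, then $f_j\to f$ in $L_0(\mu)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $|\mu(A)-\mu(A_j)|\le\mu(A\triangle A_j)$ and $A\triangle A_j\downarrow\emptyset$. Hence, for arbitrary $A_j$, $\mu(\bigcup_jA_j)=\lim_h\mu(\bigcup_{j\le h}A_j)\le\sum_j\mu(A_j)$. (b) The sets $B_j=\bigcup_{i\ge j}A_i$ decrease to $\limsup_jA_j$, and $\mu(A_j)\le\mu(B_j)\le\sum_{i\ge j}\mu(A_i)$; use (a). (c) An uncountable family contains, for some $\varepsilon>0$, a sequence of disjoint sets of submeasure at least $\varepsilon$; its upper limit is empty, against (b). (d) The set $\limsup_j\{|f_j-f|>\varepsilon\}$ is null; use (b).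
\end{proof}

The topology of $L_0(\mu)$ comes from the invariant metric $\|f-g\|$, where $\|f\|=\inf\{\varepsilon>0:\mu(|f|>\varepsilon)\le\varepsilon\}$. The metric is complete: a Cauchy sequence has a subsequence with $\mu(|f_{k+1}-f_k|>2^{-k})\le2^{-k}$, which converges off a null set by (b) and hence in $L_0(\mu)$ by (d). For a series $\sum_nf_n$ and a finite $F\subset\mathbb{N}$ write $f(F)=\sum_{n\in F}f_n$. Completeness gives the \emph{Cauchy criterion}: if for every $\varepsilon>0$ there is $n_0$ such that $\mu(|f(F)|>\varepsilon)\le\varepsilon$ for all finite $F\subset(n_0,\infty)$, then $\sum_nf_n$ is subseries convergent.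

Call $S\subset\mathbb{N}$ \emph{$m$-separated} if distinct elements of $S$ differ by at least $m$. All our divergent lacunary subseries are built as follows.

\begin{lemma}[sparse blocks]\label{lem:blocks}
Let $f_n\in L_0(\mu)$ and $c>0$. Suppose that for all $m\ge1$ and $N_0$ there is a finite $m$-separated set $S\subset(N_0,\infty)$ with $\mu(|f(S)|\ge1)\ge c$. Then $\sum_nf_n$ is not lacunary convergent.
\end{lemma}

\begin{proof}
Choose successively such sets $S_1,S_2,\dots$, with $S_j$ $j$-separated and $\min S_{j+1}\ge\max S_j+j$; they are nonempty because $c>0$. Then $A=\bigcup_jS_j$ is lacunary. Each $f(S_j)$ is a difference of two partial sums of $\sum_{n\in A}f_n$, so convergence of this subseries would give $f(S_j)\to0$, whereas $\mu(|f(S_j)|>\frac12)\ge c$ for all $j$.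
\end{proof}

The point is that $c$ must not depend on $m$. The obvious $m$-separated sets are the residue classes modulo $m$, and for nonnegative functions they suffice.

\begin{proposition}\label{prop:positive}
Let $\mu$ be any order continuous submeasure on a $\sigma$-algebra, and let $f_n\ge0$ in $L_0(\mu)$ be such that $\sum_nf_n$ is lacunary convergent. Then $\sum_nf_n$ is subseries convergent.
\end{proposition}

\begin{proof}
Take representatives $f_n\ge0$ everywhere and let $E=\{\sum_nf_n=\infty\}$. If $\mu(E)=0$, every subseries converges off $E$, hence in $L_0(\mu)$ by Lemma~\ref{lem:oc}(d). Suppose $\mu(E)>0$, and fix $m$ and $N_0$. For $0\le r<m$ let $E_r$ be the set where $\sum_{n\equiv r\ (m)}f_n=\infty$, so that $E=\bigcup_{r<m}E_r$. For any $N'$, the sets $E_r\setminus\{f((m\mathbb{Z}+r)\cap(N',N''])\ge1\}$ decrease to $\emptyset$ as $N''\to\infty$. By order continuity we can choose successively finite nonempty sets $F_r\subset(m\mathbb{Z}+r)\cap(N_0,\infty)$, $r=0,\dots,m-1$, with $\min F_{r+1}\ge\max F_r+m$ and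
\[
\mu\bigl(E_r\setminus\{f(F_r)\ge1\}\bigr)<\frac{\mu(E)}{2m}.
\]
The set $S=\bigcup_rF_r$ is $m$-separated, and $f(S)\ge f(F_r)$ for each $r$. Hence $f(S)\ge1$ on $E$ off a set of submeasure less than $\mu(E)/2$, and $\mu(f(S)\ge1)\ge\mu(E)/2$. This contradicts Lemma~\ref{lem:blocks}.
\end{proof}

Signs cause no trouble when $\Omega$ is a single point and $L_0(\mu)=\mathbb{R}$: if $\sum_n|x_n|=\infty$, then the terms of one sign in one residue class modulo $m$ have a divergent sum, and we take $S$ among their indices. On a larger $\Omega$ one set $S$ must serve many points, and two things go wrong. Inside a residue class, the indices at which $f_n(z)$ is positive depend on $z$. Across residue classes, the block $F_{r'}$ chosen for the points of $E_{r'}$ may cancel on $E_r$ what $F_r$ has built. Section~\ref{sec:large} deals with the first difficulty and Section~\ref{sec:lcp} with the second.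

\section{Thin sets and the submeasures $\nu_n$}\label{sec:thin}

\subsection{Notation and definition}

For $l\ge1$ let $T_l$ be a discrete set with $2^l$ elements. For integers $0\le m\le n$ put
\[
\Omega_{m,n}=\prod_{m<l\le n}T_l,\qquad Y_m=\Omega_{m,\infty}=\prod_{l>m}T_l,\qquad T=Y_0,
\]
where $\Omega_{m,m}$ consists of the empty sequence. Each $Y_m$ is compact and metrizable; $\mathcal{C}_m$ denotes its algebra of clopen sets. A set or function on $Y_m$ \emph{has level $\le n$} if it depends only on the coordinates $l\le n$. By compactness every clopen set has level $\le n$ for some $n$; in particular $\mathcal{C}_m$ is countable. Concatenation of sequences is written $xw$. If $x\in\Omega_{m,i}$, then $[x]$ is the set of points extending $x$ in the space $\Omega_{m,n}$ under consideration ($i\le n\le\infty$). A \emph{node} of $Y_m$ is an element $y$ of some $\Omega_{m,n}$, $m\le n<\infty$; its \emph{level} is $|y|=n$. The empty sequence is the \emph{root}, of level $m$. We write $y'\succeq y$ if $y'$ extends $y$. For $X\subset Y_m$ the \emph{section} of $X$ at $y$ is $X_y=\{z\in Y_{|y|}:yz\in X\}$,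 and for $W\subset Y_{|y|}$ we put $yW=\{yz:z\in W\}\subset Y_m$.

For real $t\ge2$ let
\[
\omega(t)=\frac{80}{\log_2t}.
\]
This function decreases to $0$. For $t\ge4$ we have $\omega(\sqrt t)=2\omega(t)$ and $t/2\ge\sqrt t$, so
\begin{equation}\label{eq:omega}
\omega(s)\le2\omega(t)\qquad\text{if } t\ge4\text{ and } s\ge\sqrt t,\text{ in particular if } s\ge t/2.
\end{equation}

\begin{definition}\label{def:nu}
Let $0\le m\le n\le\infty$, $m<\infty$. A \emph{thin pair over $(m,n)$} is a pair $(X,I)$, where $X\subset\Omega_{m,n}$ is clopen, $I$ is a finite set of integers in $(m,n]$ with $|I|\ge2$, and $X$ is \emph{thin along $I$}: for all consecutive elements $i<j$ of $I$ and all $x\in\Omega_{m,i}$ there is $C\subset\Omega_{i,j}$ with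
\[
\nu_{i,j}(C)\ge1\qquad\text{and}\qquad X\cap[xw]=\emptyset\ \text{ for all } w\in C.
\]
The \emph{weight} of the pair is $\omega(|I|)$. For clopen $W\subset\Omega_{m,n}$ let $\nu_{m,n}(W)$ be the minimum of $8$ and the infimum of the total weights of finite families of thin pairs $(X_a,I_a)$ over $(m,n)$ with $W\subset\bigcup_aX_a$. The empty family covers $\emptyset$, and $\inf\emptyset=\infty$. We write $\nu_m=\nu_{m,\infty}$ and say ``over $m$'' for ``over $(m,\infty)$''.
\end{definition}

For finite $n$ this is a definition by induction on $n-m$, since $i\ge m+1$ gives $j-i<n-m$; the case $n=\infty$ uses only the finite ones. Each $\nu_{m,n}$ is monotone and subadditive and vanishes at $\emptyset$.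

Thinness says that from any position $x$ reached at time $i$ there is a set $C$ of continuations, not small, by which one leaves $X$ for good at time $j$, and that this chance occurs $|I|-1$ times. If ``not small'' meant probability at least $\delta$ for a product measure, then $X$ would have probability at most $(1-\delta)^{|I|-1}$. Here ``not small'' refers to the submeasure being defined, and over short ranges this is a very weak demand.

\begin{example}\label{ex:short}
If $n-m\le2^{10}$, every thin pair over $(m,n)$ has weight at least $\omega(2^{10})=8$, so $\nu_{m,n}(C)=8$ for every nonempty $C$. Consequently, let $I\subset(m,\infty)$ be an interval of $t\ge2$ integers and let $\tau_l\in T_l$ for $l\in I$. Then $X=\{z\in Y_m:z_l\ne\tau_l\text{ for all } l\in I\}$ is thin along $I$ (for consecutive $i<j=i+1$ take $C=\{\tau_j\}$), so $\nu_m(X)\le\omega(t)$. The set $X$ excludes a single value out of $2^l$ in each coordinate $l\in I$. Such sets are large for measures and small for $\nu_m$; this is the source of Theorem~\ref{thm:main}(i), and the only place where the sizes $|T_l|=2^l$ matter.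
\end{example}

The following operations produce new thin pairs from old ones.
\begin{enumerate}
\item[(E0)] \emph{Lifting.} If $(X,I)$ is a thin pair over $(i,j)$, $j<\infty$, then $(X\times Y_j,I)$ is a thin pair over $i$, with the same sets $C$. Hence $\nu_i(C\times Y_j)\le\nu_{i,j}(C)$ for $C\subset\Omega_{i,j}$.
\item[(E1)] \emph{Shortening.} If $(X,I)$ is a thin pair over $n$ and $I'$ consists of at least two successive elements of $I$, then $(X,I')$ is a thin pair over $n$, since consecutive elements of $I'$ are consecutive in $I$.
\item[(E2)] \emph{Hull.} Let $(X,I)$ be a thin pair over $n$, let $I_0$ be an initial segment of $I$ with $|I_0|\ge2$ and $e=\max I_0$, and let $h_e(X)$ be the smallest set of level $\le e$ containing $X$. Then $(h_e(X),I_0)$ is a thin pair over $n$. Indeed, if $i<j$ are consecutive in $I_0$ and $X\cap[xw]=\emptyset$ with $w\in\Omega_{i,j}$, then $Y_n\setminus[xw]$ has level $\le j\le e$ and contains $X$, so it contains $h_e(X)$.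
\item[(E3)] \emph{Section.} Let $(X,I)$ be a thin pair over $n$ and $y\in\Omega_{n,n'}$. If $I'=I\cap(n',\infty)$ has at least two elements, then $(X_y,I')$ is a thin pair over $n'$: for $x'\in\Omega_{n',i}$ use the set $C$ belonging to $x=yx'$. If $I''=I\cap(n',n'']$ has at least two elements, then the \emph{trace} $\{v\in\Omega_{n',n''}:X\cap[yv]\ne\emptyset\}$ with $I''$ is a thin pair over $(n',n'')$: with the same $C$, if $v$ extends $x'w$ and $w\in C$, then $[yv]\subset[yx'w]$ is disjoint from $X$.
\item[(E4)] \emph{Pull-back.} If $(X,I)$ is a thin pair over $n'\ge n$, then $(\Omega_{n,n'}\times X,I)$ is a thin pair over $n$: for $x\in\Omega_{n,i}$ use the set $C$ belonging to the restriction of $x$ to $(n',i]$. Hence $\nu_n(yW)\le\nu_{n'}(W)$ for $y\in\Omega_{n,n'}$ and $W\in\mathcal{C}_{n'}$.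
\end{enumerate}

\subsection{Positivity}

A submeasure defined by coverings may be identically zero, so we must show that thin pairs of small total weight cover little. For a single pair $(X,I)$ over $n$, pick consecutive $i<j$ in $I$, any $x\in\Omega_{n,i}$ and any $w$ in the nonempty set $C$; the cylinder $[xw]$ misses $X$. We have used the \emph{window} $(i,j]$ to escape from $X$. Several pairs are escaped one after another if they can be given disjoint windows. The danger is that a window of one pair contains most of another set $I_d$, which then has no room for a window of its own. With many pairs of tiny weight this may happen for every choice of the first window. Averaging over the candidates shows that the pairs swallowed in this way have small total weight, and then the recursion in Definition~\ref{def:nu} helps: their traces on the window have total weight below $1$ and cannot cover $C$.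

\begin{lemma}\label{lem:positive}
Let $(X_a,I_a)$, $a=1,\dots,s$, be thin pairs over $n$ of total weight less than $8$, and let $\tau\in T_{n+1}$. There is $z\in Y_n\setminus\bigcup_aX_a$ with $z_{n+1}=\tau$. Consequently $\nu_n(Y_n)=\nu_n(\{z:z_{n+1}=\tau\})=8$.
\end{lemma}

\begin{proof}
Let $t_a=|I_a|$ and order the pairs so that $t_1\le t_2\le\cdots$. Then $a\,\omega(t_a)\le\sum_{b\le a}\omega(t_b)<8$, that is,
\begin{equation}\label{eq:growth}
t_a>2^{10a},\qquad a<\tfrac1{10}\log_2t_a .
\end{equation}
For an interval $J$ put $p_d(J)=|I_d\cap J|/t_d$. We process $a=1,\dots,s$ in turn. Each $a$ becomes either an \emph{owner}, and receives a window $J_a=(i_a,j_a]$ with $i_a<j_a$ consecutive in $I_a$ and disjoint from the earlier windows, or a \emph{tenant}, and is assigned to an earlier owner.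

\emph{Owners.} Suppose that at least half of $I_a$ lies outside the earlier windows. Consider the intervals $(i,j]$, where $j\in I_a$ is outside the earlier windows, $j\ne\min I_a$, and $i$ is the predecessor of $j$ in $I_a$. There are at least $t_a/2-1$ of them and they are pairwise disjoint. If $(i,j]$ meets $J_b=(i_b,j_b]$ in a point $k$, then $j\ge k>i_b$ and $j\notin J_b$ give $j>j_b$, and $j_b\ge k>i$; so $j_b\in(i,j]$. Thus each earlier window meets at most one of these intervals, and at least $t_a/2-a\ge t_a/4$ of them, the \emph{candidates}, are disjoint from all earlier windows; the inequality follows from \eqref{eq:growth}. Since the candidates are disjoint, the sum over all candidates $J$ of $\sum_{d>a}\omega(t_d)p_d(J)$ is at most $\sum_d\omega(t_d)<8$. So we can choose as $J_a$ a candidate with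
\begin{equation}\label{eq:window}
\sum_{d>a}\omega(t_d)\,p_d(J_a)\le\frac{8}{t_a/4}=\frac{32}{t_a}.
\end{equation}

\emph{Tenants.} Otherwise more than half of $I_a$ lies in the at most $a-1$ earlier windows, and by \eqref{eq:growth} some owner $b<a$ has
\[
|I_a\cap J_b|>\frac{t_a}{2a}>\frac{5t_a}{\log_2t_a}\ge\sqrt{t_a}\ge2,
\]
because $\log_2t\le5\sqrt t$ for $t\ge1$. We assign $a$ to this $b$. A tenant $d$ has $\sum_{b<d}p_d(J_b)>\frac12$, the sum running over owners. By \eqref{eq:window} and \eqref{eq:growth}, the total weight of the tenants is at most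
\[
2\sum_{b\text{ owner}}\ \sum_{d>b}\omega(t_d)\,p_d(J_b)\le64\sum_{b\ge1}2^{-10b}=\frac{64}{1023}<\frac12 .
\]

\emph{The point $z$.} We choose the coordinates of $z$ in increasing order. Coordinates outside the windows are arbitrary, except that $z_{n+1}=\tau$; this coordinate is in no window because every $i_b\ge n+1$. Let $J_b=(i,j]$ be a window and let $x\in\Omega_{n,i}$ be the part of $z$ already chosen. Thinness of $X_b$ gives $C\subset\Omega_{i,j}$ with $\nu_{i,j}(C)\ge1$ and $X_b\cap[xw]=\emptyset$ for $w\in C$. For each tenant $d$ assigned to $b$, the trace $X_d'=\{w\in\Omega_{i,j}:X_d\cap[xw]\ne\emptyset\}$ with $I_d\cap J_b$ is a thin pair over $(i,j)$ by (E3), of weight at most $2\omega(t_d)$ by \eqref{eq:omega}. These weights add up to less than $1$, so the traces do not cover $C$. Let the coordinates of $z$ in $(i,j]$ form an element $w\in C\setminus\bigcup_dX'_d$. Then $[xw]$ misses $X_b$ and all these $X_d$. Every $a$ is an owner or a tenant, so $z$ lies in no $X_a$.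
\end{proof}

The proof explains the choice of $\omega$. A weight that decays as slowly as $1/\log t$ forces the sizes $t_a$ to grow geometrically, and it only doubles when $t$ is replaced by $\sqrt t$. The gap between the threshold $1$ and the total mass $8$ leaves room for further doublings below.

\section{Halving and exhaustivity}\label{sec:halving}

\subsection{Splitting a thin pair at the middle}

Let $(X,I)$ be a thin pair over $n$ with $t=|I|\ge4$. Its \emph{midpoint} is the $\lceil t/2\rceil$-th element $e$ of $I$, and its \emph{middle hull} is $\hat X=h_e(X)$. The first half of $I$ certifies that $\hat X$ is small, and the second half certifies that early sections of $X$ are small.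

\begin{lemma}\label{lem:middle}
With this notation, $\nu_n(\hat X)\le2\omega(t)$, and for every node $y$ of $Y_n$:
\begin{enumerate}
\item[(a)] if $|y|<e$, then $X_y$ is the first member of a thin pair over $|y|$ of weight at most $2\omega(t)$;
\item[(b)] if $|y|\ge e$, then $[y]\subset\hat X$ or $X_y=\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
The first claim follows from (E2) with $I_0=I\cap(n,e]$, which has $\lceil t/2\rceil$ elements, and \eqref{eq:omega}. In (a), $I\cap(|y|,\infty)$ contains $e$ and all later elements, that is, at least $\lfloor t/2\rfloor+1>t/2$ elements; use (E3) and \eqref{eq:omega}. In (b), $\hat X$ has level $\le|y|$, so $[y]$ is contained in $\hat X$ or disjoint from $\hat X\supset X$.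
\end{proof}

\begin{lemma}[halving for clopen sets]\label{lem:halving}
Let $X\in\mathcal{C}_n$ and $\nu_n(X)<c\le8$. There is $Z\in\mathcal{C}_n$ with $\nu_n(Z)<2c$ such that $\nu_{|y|}(X_y)<2c$ for every node $y$ of $Y_n$ with $[y]\not\subset Z$.
\end{lemma}

\begin{proof}
Cover $X$ by thin pairs $(X_a,I_a)$ of total weight less than $c$; then $t_a=|I_a|>2^{10}$. Let $Z=\bigcup_a\hat X_a$, so $\nu_n(Z)\le\sum_a2\omega(t_a)<2c$. If $[y]\not\subset Z$, then by Lemma~\ref{lem:middle} each $(X_a)_y$ is empty or belongs to a thin pair over $|y|$ of weight at most $2\omega(t_a)$. These sections cover $X_y$.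
\end{proof}

\begin{lemma}\label{lem:rho}
For $n\le n'$ there is $\rho>0$ such that, for $y\in\Omega_{n,n'}$ and $W\in\mathcal{C}_{n'}$, the inequalities $\nu_n(yW)<c\le\rho$ imply $\nu_{n'}(W)<2c$.
\end{lemma}

\begin{proof}
Choose $\rho\le8$ with $2^{80/\rho}>2(n'-n)+4$. Cover $yW$ by thin pairs $(X_a,I_a)$ of total weight less than $c$. Each $t_a=|I_a|$ exceeds $2^{80/c}\ge2^{80/\rho}$, so the midpoint of the pair is at least $n+\lceil t_a/2\rceil>n'$. The sections $(X_a)_y$ cover $W$; use Lemma~\ref{lem:middle}(a).
\end{proof}

\subsection{Exhaustivity}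

To extend $\nu_m$ to an order continuous submeasure we need $\nu_m(E_l)\to0$ for disjoint clopen sets $E_l$. The only way to make a set small is to show that it is nearly thin along a long $I$. So at each position $x$ we need a set $C$ of submeasure at least $1$ that the sections $(E_l)_x$ nearly avoid for large $l$.

\begin{lemma}\label{lem:avoid}
Let $D_1,D_2,\dots\in\mathcal{C}_i$ be disjoint and $\varepsilon>0$. There are $C\in\mathcal{C}_i$ with $\nu_i(C)\ge1$ and $l_0$ such that $\nu_i(D_l\cap C)\le\varepsilon$ for $l\ge l_0$.
\end{lemma}

\begin{proof}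
Let $U_r=\bigcup_{l\le r}D_l$. If $\nu_i(U_r)\ge1$ for some $r$, take $C=U_r$ and $l_0=r+1$; this is the only use of disjointness. Assume from now on that $\nu_i(U_r)<1$ for all $r$. We would like $C$ to be the complement of $\bigcup_rU_r$, but this set need not be clopen, and the covers of the $U_r$ vary with $r$. We extract a limit of these covers.

For each $r$ cover $U_r$ by thin pairs $(X^r_a,I^r_a)$, $a\le s_r$, of total weight less than $1$, ordered by increasing $|I^r_a|$. Then $a\,\omega(|I_a^r|)<1$, so $|I^r_a|>2^{80a}$. To bound the sizes, replace $I_a^r$ by its initial segment with $t_a^r=\min(|I_a^r|,\tau_a)$ elements, where $\tau_a=2^{80\cdot2^{a+1}}$; this is allowed by (E1). The $a$-th weight increases by at most $\omega(\tau_a)=2^{-a-1}$, so now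
\[
\sum_a\omega(t_a^r)<2\qquad\text{and}\qquad 2^{80a}\le t_a^r\le\tau_a .
\]
Let $e_a^r$ and $\hat X_a^r$ be the midpoint and the middle hull of the shortened pair. For fixed $a$ the number $t^r_a$ takes finitely many values, and for a fixed value of $e_a^r$ so does the set $\hat X^r_a$, which has level $\le e_a^r$. Every sequence of positive integers has a subsequence that is constant or tends to infinity. By a diagonal argument there is a subsequence of the $r$'s along which, for each $a$, either eventually $a>s_r$, or eventually $a\le s_r$ (write $a\in\Lambda$) and $t_a^r=t_a$ is constant; moreover for $a\in\Lambda$ either $e_a^r\to\infty$, or (write $a\in\Lambda_0$) eventually $e_a^r=e_a$ and $\hat X_a^r=\hat X_a$ are constant. Every finite partial sum of $\sum_{a\in\Lambda}\omega(t_a)$ is a partial sum of $\sum_a\omega(t_a^r)$ for large $r$, so $\sum_{a\in\Lambda}\omega(t_a)\le2$. By Lemma~\ref{lem:middle}, $\nu_i(\hat X_a)\le2\omega(t_a)$ for $a\in\Lambda_0$.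

\emph{Claim: each $D_l$ is covered by finitely many sets $\hat X_a$, $a\in\Lambda_0$.} The pairs whose midpoints escape to infinity turn out to be irrelevant for a fixed $D_l$. Let $D_l$ have level $\le n'$, with $n'>i$, and choose $A$ with $2^{80A}>2n'$. For $a>A$ we have $t_a^r>2n'$, hence $e_a^r\ge\lceil t_a^r/2\rceil>n'$. Take $r\ge l$ in the subsequence so large that every $a\le\min(A,s_r)$ has either $e^r_a>n'$, or $a\in\Lambda_0$, $e_a^r=e_a\le n'$ and $\hat X_a^r=\hat X_a$. The set $D_l$ is a finite union of cylinders $[y]$, $y\in\Omega_{i,n'}$. Suppose that such a cylinder is contained in no $\hat X_a$ with $a\in\Lambda_0$, $a\le A$. By Lemma~\ref{lem:middle}, $(X^r_a)_y=\emptyset$ when $e_a^r\le n'$, and otherwise $(X_a^r)_y$ belongs to a thin pair over $n'$ of weight at most $2\omega(t_a^r)$. These weights add up to less than $4$, so by Lemma~\ref{lem:positive} the sections do not cover $Y_{n'}$. This contradicts $[y]\subset D_l\subset U_r\subset\bigcup_aX_a^r$ and proves the claim.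

Choose $A_0$ such that the sum of $2\omega(t_a)$ over $a\in\Lambda$, $a>A_0$, is at most $\varepsilon$, and let $C$ be the complement in $Y_i$ of the union of the sets $\hat X_a$ with $a\in\Lambda_0$, $a\le A_0$. Then $\nu_i(C)\ge8-4\ge1$. By the claim, $D_l\cap C$ is covered by finitely many $\hat X_a$ with $a\in\Lambda_0$, $a>A_0$, so $\nu_i(D_l\cap C)\le\varepsilon$ for all $l$.
\end{proof}

\begin{proposition}\label{prop:exhaustive}
If $E_1,E_2,\dots\in\mathcal{C}_m$ are disjoint, then $\nu_m(E_l)\to0$.
\end{proposition}

\begin{proof}
Let $\delta>0$ and let $t\ge2$ be an integer with $\omega(t)<\delta/2$. We define $i_1<\dots<i_t$, starting with $i_1=m+1$. Given $i_p$ with $p<t$, apply Lemma~\ref{lem:avoid} for each $x\in\Omega_{m,i_p}$ to the disjoint sets $(E_l)_x\in\mathcal{C}_{i_p}$, with $\varepsilon=\delta2^{-p-1}/|\Omega_{m,i_p}|$. This gives sets $C_x\in\mathcal{C}_{i_p}$. Choose $i_{p+1}>i_p$ such that all these $C_x$ have level $\le i_{p+1}$, and write $C_x=C_x'\times Y_{i_{p+1}}$ with $C_x'\subset\Omega_{i_p,i_{p+1}}$. By (E0), $\nu_{i_p,i_{p+1}}(C_x')\ge1$. Put $Z_l^p=\bigcup_xx\bigl((E_l)_x\cap C_x\bigr)$.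 By (E4), $\nu_m(Z_l^p)\le\delta2^{-p-1}$ for large $l$. A point of $E_l$ that extends $xw$ with $x\in\Omega_{m,i_p}$ and $w\in C'_x$ lies in $Z_l^p$. So $E_l\setminus\bigcup_{p<t}Z_l^p$ is thin along $\{i_1,\dots,i_t\}$, and $\nu_m(E_l)\le\omega(t)+\delta/2<\delta$ for large $l$.
\end{proof}

\section{Extension to Borel sets and conditional submeasure}\label{sec:borel}

For open $U\subset Y_n$ let $\mu_n(U)=\sup\{\nu_n(K):K\subset U,\ K\in\mathcal{C}_n\}$, and for arbitrary $E\subset Y_n$ let $\mu_n(E)=\inf\{\mu_n(U):U\supset E\text{ open}\}$. The two definitions agree on open sets, $\mu_n$ is monotone, and $\mu_n=\nu_n$ on $\mathcal{C}_n$; in particular $\mu_n(Y_n)=8$.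

\begin{proposition}\label{prop:borel}
On the Borel sets of $Y_n$ the function $\mu_n$ is an order continuous submeasure. For every Borel set $E$ and $\varepsilon>0$ there is $K\in\mathcal{C}_n$ with $\mu_n(E\triangle K)<\varepsilon$.
\end{proposition}

\begin{proof}
\emph{Countable subadditivity.} Let $U_j$ be open and $K\subset\bigcup_jU_j$ clopen. By compactness $K$ is covered by finitely many cylinders, each inside some $U_j$; grouping them gives clopen sets $K_j\subset U_j$, $j\le h$, covering $K$, so $\nu_n(K)\le\sum_j\mu_n(U_j)$. Thus $\mu_n$ is countably subadditive on open sets. For arbitrary $E_j$ use open $U_j\supset E_j$ with $\mu_n(U_j)\le\mu_n(E_j)+\varepsilon2^{-j}$.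

\emph{If $K_j\uparrow U$ with $K_j$ clopen, then $\mu_n(U\setminus K_j)\to0$.} Otherwise there is $\varepsilon>0$ such that each open set $U\setminus K_j$ contains a clopen $L$ with $\nu_n(L)\ge\varepsilon$. By compactness $L\subset K_{j'}\setminus K_j$ for some $j'>j$. Repeating this from $j'$ on gives disjoint clopen sets that contradict Proposition~\ref{prop:exhaustive}.

\emph{Approximation.} Call $E$ approximable if the last statement of the proposition holds for it. An open set is the union of an increasing sequence of clopen sets, hence approximable. Complements of approximable sets are approximable. If $\mu_n(E_j\triangle K_j)<\varepsilon2^{-j}$ with $K_j$ clopen, then $\bigcup_jE_j\triangle\bigcup_jK_j\subset\bigcup_j(E_j\triangle K_j)$ has $\mu_n\le\varepsilon$, and the open set $\bigcup_jK_j$ is approximable; so $\bigcup_jE_j$ is approximable. The approximable sets form a $\sigma$-algebra containing the open sets.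

\emph{Order continuity.} Let $A_j\downarrow\emptyset$ be Borel, take clopen $K_j$ with $\mu_n(A_j\triangle K_j)<\varepsilon2^{-j}$, and put $L_j=K_1\cap\dots\cap K_j$, $L=\bigcap_jL_j$. Then $A_j\subset(A_j\setminus L_j)\cup(L_j\setminus L)\cup L$. The first set lies in $\bigcup_{i\le j}(A_i\setminus K_i)$ and has $\mu_n\le\varepsilon$. The second has $\mu_n\to0$, by the second step applied to $Y_n\setminus L_j\uparrow Y_n\setminus L$. A point of $L$ lies in every $K_j$ and outside some $A_j$, so $L\subset\bigcup_j(K_j\setminus A_j)$ has $\mu_n\le\varepsilon$. Hence $\limsup_j\mu_n(A_j)\le2\varepsilon$.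
\end{proof}

From now on $\mu=\mu_0$ on the Borel sets of $T=Y_0$, and Lemma~\ref{lem:oc} applies to every $\mu_n$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
Let $\lambda$ be a finite measure vanishing on the $\mu$-null sets. First, $\mu(A_j)\to0$ implies $\lambda(A_j)\to0$. Otherwise there are $A_j$ with $\mu(A_j)<2^{-j}$ and $\lambda(A_j)\ge\varepsilon>0$, and by Lemma~\ref{lem:oc}(b) the set $\limsup_jA_j$ is $\mu$-null and has $\lambda\ge\varepsilon$. For $t\ge2$ let $I=\{2,\dots,t+1\}$, and for $\tau\in\prod_{l\in I}T_l$ let $X_\tau=\{z\in T:z_l\ne\tau_l\text{ for all } l\in I\}$. By Example~\ref{ex:short}, $\mu(X_\tau)\le\omega(t)$. Each $z\in T$ belongs to $X_\tau$ for a proportion $\prod_{l\in I}(1-2^{-l})\ge1-\sum_{l\ge2}2^{-l}=\frac12$ of the $\tau$'s. So the average of $\lambda(X_\tau)$ over $\tau$ is at least $\lambda(T)/2$, and some $\tau$ has $\lambda(X_\tau)\ge\lambda(T)/2$. Letting $t\to\infty$ gives $\lambda(T)=0$. If $\mu$ were equivalent to a finite measure $\lambda$, the two would have the same null sets, so $\lambda(T)=0$ and then $\mu(T)=0$, whereas $\mu(T)=8$.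
\end{proof}

For a node $y$ of $Y_n$ and a Borel set $X\subset Y_n$ define the \emph{conditional submeasure}
\[
\mu(X\mid y)=\mu_{|y|}(X_y).
\]
It is an order continuous submeasure in $X$, it depends only on $X\cap[y]$, and it equals $8$ if $X\supset[y]$. Since $(X_y)_w=X_{yw}$, every statement below about $\mu_n$ and the nodes of $Y_n$ can be applied ``given $y$'', that is, to $\mu(\,\cdot\mid y)$ and the nodes extending $y$. We say that a family of nodes \emph{covers} the union of the cylinders $[y]$.

\begin{proposition}\label{prop:cond}
Let $y$ denote nodes of $Y_n$.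
\begin{enumerate}
\item[(a)] \emph{(Pull-back.)} $\mu_n(yW)\le\mu_{|y|}(W)$ for Borel $W\subset Y_{|y|}$.
\item[(b)] \emph{(Null sections.)} If $W\subset Y_{|y|}$ is Borel and $\mu_n(yW)=0$, then $\mu_{|y|}(W)=0$.
\item[(c)] \emph{(Halving.)} If $X\subset Y_n$ is Borel and $\mu_n(X)\le c$, then the nodes $y$ with $\mu(X\mid y)>2c$ cover a set of submeasure at most $2c$.
\item[(d)] \emph{(Density.)} If $R\subset Y_n$ is Borel, $\mu_n(R)>0$ and $c>0$, then some node $y$ has $\mu(Y_n\setminus R\mid y)\le c$.
\end{enumerate}
\end{proposition}

\begin{proof}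
(a) If $W$ is open, so is $yW$, and its clopen subsets have the form $yK$ with $K\subset W$ clopen; use (E4). In general, $yU$ is an open superset of $yW$ for each open $U\supset W$.

(b) Let $0<c\le\rho$, with $\rho$ from Lemma~\ref{lem:rho}, and let $U\supset yW$ be open with $\mu_n(U)<c$. For clopen $K\subset U_y$ we have $\nu_n(yK)<c$, so $\nu_{|y|}(K)<2c$. Hence $\mu_{|y|}(W)\le\mu_{|y|}(U_y)\le2c$. Let $c\to0$.

(c) For $c\ge4$ there are no such nodes. Let $c<c'<4$, take an open $U\supset X$ with $\mu_n(U)<c'$ and clopen sets $U_i\uparrow U$. Let $O_i$ be the set covered by the nodes with $\mu(U_i\mid y)>2c'$. By Lemma~\ref{lem:halving}, $O_i$ lies in a clopen set of submeasure less than $2c'$. The sets $O_i$ increase, so $\mu_n(\bigcup_iO_i)\le2c'$ by Lemma~\ref{lem:oc}(a). If $\mu(X\mid y)>2c'$, then $\lim_i\mu(U_i\mid y)=\mu(U\mid y)>2c'$, so $[y]\subset\bigcup_iO_i$. Thus the set $O(c')$ covered by the nodes with $\mu(X\mid y)>2c'$ has $\mu_n\le2c'$. For $c_k\downarrow c$ the sets $O(c_k)$ increase to the set in question; use Lemma~\ref{lem:oc}(a) again.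

(d) Let $c'=\min(c/2,\mu_n(R)/8)$ and let $K$ be clopen, of level $\le n'$, with $\mu_n(R\triangle K)\le c'$. By (c), the nodes with $\mu(R\triangle K\mid y)>2c'$ cover a set of submeasure at most $\mu_n(R)/4$, while $\mu_n(K)\ge\frac78\mu_n(R)$. As $K$ is a union of cylinders $[y]$ with $|y|=n'$, one of these has $\mu(R\triangle K\mid y)\le2c'\le c$, and $[y]\setminus R\subset R\triangle K$.
\end{proof}

\begin{remark}\label{rem:min}
Read backward, halving says: if a family of nodes covers more than $2c$ and $X$ has conditional submeasure more than $2c$ at each of them, then $\mu_n(X)>c$. Where Fubini's theorem multiplies the two sizes, halving keeps half of their minimum. Product measures do not have this property. Let $\lambda_n$ be $8$ times the uniform product probability on $Y_n$, and let $X=\{z:z_{n+1}\in A,\ z_{n+2}\in A'\}$, where $A$ and $A'$ have proportion $\delta<\frac12$. Then $\lambda_n(X)=8\delta^2$, but the nodes in $A$ cover a set of measure $8\delta>16\delta^2$ and the sections there have measure $8\delta$.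
\end{remark}

The proof of Theorem~\ref{thm:main}(ii) uses no thin pairs. It uses only $\mu_n(Y_n)=8$ and Propositions~\ref{prop:borel} and~\ref{prop:cond}, partly through the following three consequences. The first bounds from below an event built in $H$ stages, the second replaces the second Borel--Cantelli lemma, and the third is the stopping argument behind maximal inequalities for partial sums.

\begin{lemma}[chains]\label{lem:chain}
Let $0<\delta\le8$ and let $\mathcal{N}_0=\{y_0\},\mathcal{N}_1,\dots,\mathcal{N}_H$ be families of nodes of $Y_n$. Suppose that for $g<H$ and $y\in\mathcal{N}_g$ the nodes of $\mathcal{N}_{g+1}$ extending $y$ cover a set of submeasure at least $\delta$ given $y$. Then the set $S$ covered by $\mathcal{N}_H$ has $\mu(S\mid y_0)\ge2^{-H}\delta$.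
\end{lemma}

\begin{proof}
Suppose $\alpha=\mu(S\mid y_0)<2^{-H}\delta$. We find $y_g\in\mathcal{N}_g$ with $\mu(S\mid y_g)\le2^g\alpha$ for $g=0,\dots,H$. Given $y_g$ with $g<H$, halving given $y_g$ shows that the nodes $y'\succeq y_g$ with $\mu(S\mid y')>2^{g+1}\alpha$ cover at most $2^{g+1}\alpha<\delta$ given $y_g$. So some $y_{g+1}\in\mathcal{N}_{g+1}$ extending $y_g$ is not among them. At the end $8=\mu(S\mid y_H)\le2^H\alpha<\delta\le8$, a contradiction.
\end{proof}

\begin{lemma}[saturation]\label{lem:saturation}
Let $P,R_0,R_1,\dots\subset Y_n$ be Borel and $c_0,r>0$. Suppose that for every node $y$ with $\mu(Y_n\setminus P\mid y)\le c_0$ there is $l$ with $\mu(R_l\mid y)\ge r$. Then $\mu_n(P\setminus\bigcup_lR_l)=0$.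
\end{lemma}

\begin{proof}
If $Q=P\setminus\bigcup_lR_l$ is not null, density gives a node $y$ with $\mu(Y_n\setminus Q\mid y)\le\min(c_0,r/2)$. The set $Y_n\setminus Q$ contains $Y_n\setminus P$ and every $R_l$. So the hypothesis applies to $y$, while $\mu(R_l\mid y)\le r/2$ for all $l$.
\end{proof}

\begin{lemma}[stopping]\label{lem:stopping}
Let $g:Y_n\to\mathbb{R}$ be Borel, $\beta>0$ and $\mu_n(|g|\ge\beta)\le c\le1$. Let $\mathcal{Y}$ be a family of nodes such that for each $y\in\mathcal{Y}$ we can write $g=g'+g''$ with Borel functions satisfying $|g'|\ge2\beta$ on $[y]$ and $\mu(|g''|\ge\beta\mid y)\le3$. Then $\mathcal{Y}$ covers a set of submeasure at most $2c$.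
\end{lemma}

\begin{proof}
On $[y]$ we have $|g|\ge\beta$ wherever $|g''|<\beta$. Hence $\mu(|g|\ge\beta\mid y)\ge8-3>2c$, and halving applies.
\end{proof}

\section{A model case: one sign per coordinate}\label{sec:model}

The core of Theorem~\ref{thm:main}(ii) is the following principle, made precise in Proposition~\ref{prop:large}: if functions $u_k$ are not negligible on most of the space, then suitable finite sums of them are arbitrarily large on a set of submeasure at least $\frac18$. We prove it first in the simplest case. Split each $T_k$ into two nonempty sets $T_k^+$ and $T_k^-$, let $u_k(z)=\pm1$ for $z_k\in T_k^\pm$, and write $b_B=\sum_{k\in B}u_k$.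

\begin{proposition}\label{prop:model}
For all integers $K,k_0\ge1$ there is a finite nonempty $B\subset[k_0,\infty)$ with $\mu(|b_B|\ge K)\ge\frac18$.
\end{proposition}

The first attempt is a \emph{run}: an interval $W$ of $H$ indices and the set where $u_k=1$ for all $k\in W$. This set is contained in a set of the form in Example~\ref{ex:short} (take $\tau_k\in T_k^-$), so its submeasure is at most $\omega(H)$, which tends to $0$. A single run is too rare. But runs in many successive windows reach almost every point, and a run forces a large partial sum.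

\begin{proof}
Suppose that $\mu(|b_B|\ge K)<\frac18$ for all finite nonempty $B\subset[k_0,\infty)$. Let $H=4K$, $j_l=k_0+lH$ and $R_l=\{u_k=1\text{ for } j_l<k\le j_l+H\}$ for $l\ge0$.

\emph{Runs.} Let $y$ be a node and take $l$ with $j=j_l\ge|y|$. Let $\mathcal{N}_0=\{y\}$, let $\mathcal{N}_1$ consist of all extensions of $y$ of level $j$, and for $1\le g\le H$ let $\mathcal{N}_{g+1}$ consist of the extensions of level $j+g$ whose coordinates $j+1,\dots,j+g$ lie in the sets $T_k^+$. By Lemma~\ref{lem:positive} the hypothesis of Lemma~\ref{lem:chain} holds with $\delta=8$ and $H+1$ stages, so $\mu(R_l\mid y)\ge2^{2-H}$. Lemma~\ref{lem:saturation} with $P=T$ shows that $T\setminus\bigcup_lR_l$ is null. So $\mu(\bigcup_{l\le l^*}R_l)>7$ for some $l^*$. Let $B=(k_0,j_{l^*}+H]$.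

\emph{Tails.} Let $t\ge k_0$ and let $J\subset(t,\infty)$ be finite and nonempty. The section of $\{|b_J|\ge K\}$ at a node $y$ of level $t$ does not depend on $y$. By halving, the nodes with $\mu(|b_J|\ge K\mid y)>\frac14$ do not cover $T$. Hence one node of level $t$, and therefore every node of level $t$, has $\mu(|b_J|\ge K\mid y)\le\frac14$. For $J=\emptyset$ this is trivial.

\emph{Stopping.} Let $z\in R_l$, $l\le l^*$. The partial sums $b_{B\cap[1,t]}(z)$ for $t=j_l$ and $t=j_l+H$ differ by $4K$, so one of them has absolute value at least $2K$. For this $t$ let $y$ be the node of level $t$ with $z\in[y]$. On $[y]$ the function $g'=b_{B\cap[1,t]}$ is constant, and $g''=b_{B\cap(t,\infty)}$ is a tail. By Lemma~\ref{lem:stopping} with $g=b_B$, $\beta=K$, $c=\frac18$, these nodes cover a set of submeasure at most $\frac14$. They cover $\bigcup_{l\le l^*}R_l$, a contradiction.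
\end{proof}

For general $u_k$ each step meets an obstacle. The conditional size of a tail at $y$ depends on $y$ and on $J$. The bound given by halving fails on an exceptional set, which depends on $J$, and there are too many tails to add these sets up. We shall pass to block sums for which the conditional size of a tail is almost independent of $J$; then one exceptional set serves all tails. This is what the idempotent ultrafilter of the next section provides. Further, the sign that is available at a node depends on the node, so runs must be taken along subsets of the windows. Finally, one must show that the block sums have not become negligible.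

\section{Ultrafilters}\label{sec:ultra}

An \emph{ultrafilter} $p$ on a set $D$ is a family of nonempty subsets of $D$, closed under supersets and finite intersections, that contains $X$ or $D\setminus X$ for every $X\subset D$. It is \emph{nonprincipal} if it contains no finite set. We write $\forall^pd\ \varphi(d)$ for $\{d:\varphi(d)\}\in p$; this quantifier commutes with negation and with finite conjunctions. Every bounded real family $(a_d)_{d\in D}$ has a unique limit $\alpha=\lim_{d\to p}a_d$, characterized by $\forall^pd\ |a_d-\alpha|<\varepsilon$ for all $\varepsilon>0$; such limits are additive and preserve inequalities. The ultrafilters on $D$ form a compact Hausdorff space whose basic clopen sets are $\{p:X\in p\}$, $X\subset D$.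

\begin{lemma}[null part]\label{lem:nullpart}
Let $A_d\subset Y_n$ be Borel sets, $d\in D$, and let $p$ be an ultrafilter on $D$. There is a Borel set $O$ such that for every Borel set $S$
\[
\lim_{d\to p}\mu_n(A_d\cap S)=0\iff\mu_n(S\setminus O)=0 .
\]
We call $O$ a \emph{null part of $(A_d)$ along $p$}.
\end{lemma}

\begin{proof}
Let $\mathcal{S}$ be the class of Borel sets $S$ with limit $0$. It is closed under Borel subsets. It is closed under countable unions: for $S=\bigcup_iS_i$,
\[
\mu_n(A_d\cap S)\le\sum_{i\le h}\mu_n(A_d\cap S_i)+\mu_n\Bigl(S\setminus\bigcup_{i\le h}S_i\Bigr),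
\]
and the last term tends to $0$ as $h\to\infty$. Let $O$ be the union of a maximal disjoint family of non-null members of $\mathcal{S}$. The family is countable by Lemma~\ref{lem:oc}(c), so $O\in\mathcal{S}$. If $S\in\mathcal{S}$, then $S\setminus O\in\mathcal{S}$ is null by maximality. If $S\setminus O$ is null, then $\mu_n(A_d\cap S)\le\mu_n(A_d\cap O)$.
\end{proof}

Fix once and for all a nonprincipal ultrafilter $q$ on $\mathbb{N}$. Let $\mathbb{F}$ be the set of finite nonempty subsets of $\mathbb{N}$, and write $L<M$ if $\max L<\min M$. Let $\gamma$ be the set of ultrafilters $p$ on $\mathbb{F}$ such that $\forall^pL\ \min L>n$ for every $n$. It is an intersection of clopen sets, hence compact, and it contains the ultrafilter $\hat q$ defined by $X\in\hat q\iff\forall^qk\ \{k\}\in X$. For $p,r\in\gamma$ define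
\[
X\in p*r\iff\forall^pL\ \forall^rM\quad L\cup M\in X .
\]
This is an ultrafilter, by the properties of the quantifiers, and it belongs to $\gamma$ because $\min(L\cup M)>n$ when $\min L,\min M>n$. For fixed $L$ we have $\forall^rM\ L<M$, so the unions are disjoint. The operation is associative, since $X\in(p*r)*s$ and $X\in p*(r*s)$ both mean $\forall^pL\,\forall^rM\,\forall^sM'\ L\cup M\cup M'\in X$. For fixed $r$ the map $p\mapsto p*r$ is continuous, since $\{p:X\in p*r\}=\{p:X^r\in p\}$ with $X^r=\{L:\forall^rM\ L\cup M\in X\}$.

The \emph{Ellis--Numakura lemma} states that a nonempty compact Hausdorff semigroup in which all maps $p\mapsto p*r$ are continuous contains an idempotent. We apply it not to $\gamma$ but to $\gamma*\hat q$, in order to keep a link with the single terms of a sequence. This set is a continuous image of $\gamma$, hence nonempty and compact, and it is closed under $*$ because $(p*\hat q)*(p'*\hat q)=(p*\hat q*p')*\hat q$. So there are $e,p_0\in\gamma$ with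
\begin{equation}\label{eq:idem}
e=e*e=p_0*\hat q .
\end{equation}

\begin{lemma}[finite unions]\label{lem:unions}
If $X_1,X_2,\dots\in e$, there are $M_1<M_2<\cdots$ in $\mathbb{F}$ such that, for every $j$, all finite nonempty unions of sets $M_i$ with $i\ge j$ belong to $X_j$.
\end{lemma}

\begin{proof}
For $X\in e$ let $X'=\{L\in X:\forall^eM\ L\cup M\in X\}$. Since $X\in e*e$, we have $X'\in e$. If $L\in X'$, then $\forall^eM\ L\cup M\in X'$: the set $\{M:L\cup M\in X\}$ belongs to $e$, and it belongs to $e*e$, which means $\forall^eM\,\forall^eM'\ L\cup M\cup M'\in X$. Choose $M_1\in X_1'$. Suppose that $M_1<\dots<M_n$ are chosen so that for each $j\le n$ all nonempty unions from $\{M_j,\dots,M_n\}$ lie in $X_j'$. The conditions $M_n<M$; $M\in X_j'$ for $j\le n+1$; and $L\cup M\in X'_j$ for $j\le n$ and all such unions $L$, are finitely many, and each holds for $e$-almost all $M$. Let $M_{n+1}$ satisfy them all. The inductive hypothesis then holds for $n+1$, and $X_j'\subset X_j$.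
\end{proof}

\section{Large sums}\label{sec:large}

A \emph{simple} function on $Y_N$ is a continuous real function with finitely many values. Its level sets are clopen, so it has level $\le n$ for some $n$.

\begin{proposition}\label{prop:large}
Let $N\ge0$, $Y=Y_N$, let $u_k:Y\to\mathbb{R}$ be simple ($k\in\mathbb{N}$), let $\eta>0$, and let $R\subset Y$ be Borel with $\mu_N(Y\setminus R)\le\frac14$. Assume:
\begin{enumerate}
\item[$(\ast)$] if $S\subset Y$ is Borel and $\lim_{k\to q}\mu_N(\{|u_k|\ge\eta\}\cap S)=0$, then $\mu_N(S\cap R)=0$.
\end{enumerate}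
Then for all $K>0$ and $k_0\in\mathbb{N}$ there is a finite nonempty $B\subset[k_0,\infty)$ with $\mu_N(|\sum_{k\in B}u_k|\ge K)\ge\frac18$.
\end{proposition}

Condition $(\ast)$ says that on no non-null part of $R$ do the sets $\{|u_k|\ge\eta\}$ fade out along $q$; some such condition is needed, as $u_k=0$ shows. It gives no lower bound on their size. The bound $\frac18$ in the conclusion does not depend on $\eta$ or $K$.

The proof occupies this section. We write $\mu$ for $\mu_N$ and $b_L=\sum_{k\in L}u_k$; nodes are nodes of $Y$. We fix $K$ and $k_0$ and assume, aiming at a contradiction,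
\begin{enumerate}
\item[(H)] $\mu(|b_B|\ge K)<\frac18$ for all finite nonempty $B\subset[k_0,\infty)$.
\end{enumerate}

\subsection{Block sums along $e$ are not negligible}

For $n\ge1$ let $O_n$ be a null part of the family $(\{|b_M|\ge2^{-n}\})_{M\in\mathbb{F}}$ along $e$, and let $O^*=\bigcap_nO_n$. On $O^*$ the sums $b_M$ tend to $0$ along $e$. Because $e=p_0*\hat q$, this forces the single terms $u_k$ to converge along $q$ to a function $h$. Where $h$ is small, $(\ast)$ applies; where it is not, sums of many $u_k$ are large and (H) applies. This is the only place where $(\ast)$, $R$ and $\hat q$ are used.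

\begin{lemma}\label{lem:Ostar}
$\mu(O^*)\le\frac38$.
\end{lemma}

\begin{proof}
For each $n$ the set of $M$ with $\mu(\{|b_M|\ge2^{-n}\}\cap O^*)<2^{-n}$ belongs to $e=p_0*\hat q$. So there is $L_n\in\mathbb{F}$ such that
\[
A_n=\bigl\{k>\max L_n:\mu(\{|b_{L_n}+u_k|\ge2^{-n}\}\cap O^*)<2^{-n}\bigr\}\in q .
\]
Subtracting, for $k,k'\in A_n$ we get $\mu(\{|u_k-u_{k'}|\ge2^{1-n}\}\cap O^*)<2^{1-n}$. Choose $k_0\le k_1<k_2<\cdots$ with $k_n\in A_1\cap\dots\cap A_n$; these sets belong to $q$ and so are infinite. Let $W_n=\{|u_{k_n}-u_{k_{n+1}}|\ge2^{1-n}\}\cap O^*$ and $W^n=\bigcup_{i\ge n}W_i$. Since $k_n,k_{n+1}\in A_n$, we have $\mu(W_n)<2^{1-n}$ and $\mu(W^n)\le2^{2-n}$. On $O^*\setminus\bigcap_nW^n$ the sequence $u_{k_n}$ converges; let $h$ be its limit there and $0$ elsewhere. Summing the increments,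
\begin{equation}\label{eq:h}
|u_{k_i}-h|\le2^{2-i}\quad\text{on } O^*\setminus W^n\text{ for all } i\ge n .
\end{equation}
For $k\in A_n$, comparing $u_k$ with $u_{k_n}$ and using \eqref{eq:h} with $i=n$ gives $\mu(\{|u_k-h|\ge2^{3-n}\}\cap O^*)\le2^{1-n}+2^{2-n}<2^{3-n}$.

Let $S=\{|h|\le\eta/2\}\cap O^*$. If $2^{3-n}\le\eta/2$ and $k\in A_n$, then $\{|u_k|\ge\eta\}\cap S\subset\{|u_k-h|\ge2^{3-n}\}\cap O^*$ has submeasure less than $2^{3-n}$. So $S$ satisfies the hypothesis of $(\ast)$, and $\mu(S\cap R)=0$. Let $g\ge2(K+1)/\eta$ be an integer, $n\ge2$ and $B=\{k_{n+1},\dots,k_{n+g}\}$. On $O^*\setminus(S\cup W^n)$, by \eqref{eq:h}, $|b_B-gh|\le\sum_{i>n}2^{2-i}\le1$, so $|b_B|\ge g\eta/2-1\ge K$. By (H), $\mu(O^*\cap R)\le\frac18+2^{2-n}$. Letting $n\to\infty$ gives $\mu(O^*)\le\frac18+\mu(Y\setminus R)\le\frac38$.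
\end{proof}

For $m<n$ we have $\{|b_M|\ge2^{-m}\}\subset\{|b_M|\ge2^{-n}\}$, so $O_n\setminus O_m$ is null by Lemma~\ref{lem:nullpart}. Hence $\mu(O_n)=\mu(O_1\cap\dots\cap O_n)\to\mu(O^*)$. Fix $n$ with $\mu(O_n)<1$ and put
\[
\sigma=2^{-n},\qquad\theta=\sigma/4,\qquad V=Y\setminus O_n .
\]
Then $\mu(V)>7$, and $\lim_{M\to e}\mu(\{|b_M|\ge\sigma\}\cap S)>0$ for every non-null Borel set $S\subset V$.

\subsection{A sequence of block sums with stable tails}

For nodes $y$, clopen sets $C\subset Y$ and $\beta\in\{\theta,K\}$ define
\[
\kappa_\beta(y)=\lim_{L\to e}\mu(|b_L|\ge\beta\mid y),\qquad\kappa^\pm(y)=\lim_{L\to e}\mu(\pm b_L\ge\theta\mid y),\qquad\varrho(C)=\lim_{L\to e}\mu(\{|b_L|\ge\sigma\}\cap C).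
\]
These are countably many limits; enumerate them. Let $X_j\in e$ be the set of $L\in\mathbb{F}$ with $\min L\ge k_0$ at which each of the first $j$ quantities differs from its limit by less than $1/j$. Take $M_1<M_2<\cdots$ from Lemma~\ref{lem:unions} and put $v_i=b_{M_i}$ and $v_J=\sum_{i\in J}v_i$ for finite $J$. For nonempty $J$ we have $v_J=b_L$ with $L=\bigcup_{i\in J}M_i\in X_{\min J}$. Therefore, with $J$ finite and nonempty:
\begin{enumerate}
\item[(G0)] $\mu(|v_J|\ge K)<\frac18$ for all $J$, by (H);
\item[(G1)] for each node $y$, $\mu(|v_J|\ge\beta\mid y)\to\kappa_\beta(y)$ for $\beta\in\{\theta,K\}$ and $\mu(\pm v_J\ge\theta\mid y)\to\kappa^\pm(y)$ as $\min J\to\infty$;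
\item[(G2)] for each clopen $C$, $\mu(\{|v_i|\ge\sigma\}\cap C)\to\varrho(C)$ as $i\to\infty$.
\end{enumerate}
These properties pass to subsequences of $(v_i)$. We choose one for which the past is determined at a level $n_j$ and the tails are already stable at all nodes up to that level:
\begin{enumerate}
\item[(G3)] there are $N=n_0<n_1<\cdots$ such that for every $j\ge0$ the functions $v_1,\dots,v_j$ have level $\le n_j$ and, for all nodes $y$ with $|y|\le n_j$ and all finite nonempty $J\subset(j,\infty)$, the quantities in (G1) differ from their limits by at most $\frac1{16}$.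
\end{enumerate}
Indeed, suppose that the original indices $i_1<\dots<i_j$ are chosen ($j\ge0$). Take $n_j>n_{j-1}$ such that these terms have level $\le n_j$ ($n_0=N$). There are finitely many nodes of level $\le n_j$, so by (G1) there is $i^*$ such that the required inequalities hold for all of them and all sets $J$ of original indices with $\min J\ge i^*$. Take $i_{j+1}\ge i^*$ with $i_{j+1}>i_j$. From now on $(v_i)$ denotes this subsequence. Let
\[
P=\limsup_i\{|v_i|\ge\sigma\},\qquad d(y)=\mu(Y\setminus P\mid y).
\]

\begin{lemma}\label{lem:P}
$\mu(P)>7$.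
\end{lemma}

\begin{proof}
It suffices to show that $S=V\setminus P$ is null. If not, $\alpha=\lim_{M\to e}\mu(\{|b_M|\ge\sigma\}\cap S)>0$. Take a clopen $C$ with $\mu(S\triangle C)<\alpha/4$. Then $\varrho(C)\ge\alpha-\alpha/4$. The sets $\{|v_i|\ge\sigma\}\cap S$ have upper limit $P\cap S=\emptyset$, so their submeasures tend to $0$, and (G2) gives $\varrho(C)\le\alpha/4$, a contradiction.
\end{proof}

\subsection{A maximal inequality}

Stability of tails lets us collect all nodes with a bad tail in a single exceptional set.

\begin{lemma}\label{lem:max}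
Let $\beta\in\{\theta,K\}$, $0<c\le1$, let $y$ be a node and $j_0\ge0$ with $n_{j_0}\ge|y|$. Suppose that $\mu(|v_J|\ge\beta\mid y)\le c$ for all finite nonempty $J\subset(j_0,\infty)$. Then for every such $J$
\[
\mu\Bigl(\max_{t\in J}|v_{J\cap[1,t]}|\ge2\beta\Bigm|y\Bigr)\le4c .
\]
\end{lemma}

\begin{proof}
Let $\mathcal{A}$ be the family of nodes $y'\succeq y$ with $\kappa_\beta(y')>2c$. For a finite subfamily, (G1) gives $i>j_0$ with $\mu(|v_i|\ge\beta\mid y')>2c$ for all its members, while $\mu(|v_i|\ge\beta\mid y)\le c$. By halving given $y$, the subfamily covers at most $2c$ given $y$. As $\mathcal{A}$ is countable, it covers at most $2c$ given $y$, by Lemma~\ref{lem:oc}(a).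

Let $z\in[y]$ and $t\in J$ with $|v_{J\cap[1,t]}(z)|\ge2\beta$, and let $y'$ be the node of level $n_t$ with $z\in[y']$. Then $y'\succeq y$ because $n_t>n_{j_0}\ge|y|$, and $g'=v_{J\cap[1,t]}$ is constant on $[y']$ by (G3). Suppose $y'\notin\mathcal{A}$. The tail $g''=v_{J\cap(t,\infty)}$ is $0$ if $t=\max J$, and otherwise (G3) with $j=t$ gives $\mu(|g''|\ge\beta\mid y')\le2c+\frac1{16}<3$. By Lemma~\ref{lem:stopping}, applied given $y$ to $g=v_J$, the nodes $y'\notin\mathcal{A}$ obtained in this way cover at most $2c$ given $y$. Together with $\mathcal{A}$ they cover the set in question.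
\end{proof}

So far we know that on $P$ infinitely many $|v_i|$ are large, which allows each single set $\{|v_i|\ge\sigma\}$ to be very small. The maximal inequality, together with stability, upgrades this to a fixed lower bound for each far term.

\begin{lemma}\label{lem:boost}
If $d(y)\le\frac14$, then $\kappa_\theta(y)\ge1$, and there is a sign $s(y)\in\{+,-\}$ with $\kappa^{s(y)}(y)\ge\frac12$.
\end{lemma}

\begin{proof}
Suppose $\kappa_\theta(y)<c<1$. By (G1) there is $j_0$ with $n_{j_0}\ge|y|$ and $\mu(|v_J|\ge\theta\mid y)\le c$ whenever $\min J>j_0$. Let $w>j_0$ and $J=\{j_0+1,\dots,w\}$. If $|v_i(z)|\ge\sigma=4\theta$ for some $i\in J$, then the partial sums of $v_J(z)$ up to $i-1$ and up to $i$ differ by at least $4\theta$. One of them has absolute value at least $2\theta$, and it is not an empty sum. By Lemma~\ref{lem:max}, $\mu(\bigcup_{j_0<i\le w}\{|v_i|\ge\sigma\}\mid y)\le4c$. Letting $w\to\infty$ gives $\mu(P\mid y)\le4c<4$, whereas $\mu(P\mid y)\ge8-d(y)>7$. The second claim follows from $\kappa^+(y)+\kappa^-(y)\ge\kappa_\theta(y)$, which is subadditivity in the limit.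
\end{proof}

\subsection{Runs}

At a node $y$ where $P$ is dense, the next term is at least $\theta$ in the direction $s(y)$ on a set of conditional submeasure nearly $\frac12$. We follow such steps for $H$ stages, keeping to nodes where $P$ is still dense; each stage costs a factor $2$ in $d$. The signs change along the way, so we fix a pattern of signs and keep only the positions of its majority sign. Let $G$ be a positive integer with $G\theta\ge4K$, and put
\[
H=2G-1,\qquad c_0=2^{-H-4},\qquad r=2^{-2H-2}.
\]
For $j\ge0$ and $D\subset\{1,\dots,H\}$ let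
\[
\mathrm{Run}(j,D)=\{v_{j+g}\ge\theta\text{ for all } g\in D\}\cup\{v_{j+g}\le-\theta\text{ for all } g\in D\}.
\]

\begin{lemma}\label{lem:runs}
If $d(y)\le c_0$ and $n_j\ge|y|$, there is $D=D(y,j)\subset\{1,\dots,H\}$ with $|D|\ge G$ and $\mu(\mathrm{Run}(j,D)\mid y)\ge r$.
\end{lemma}

\begin{proof}
Let $\mathcal{N}_0=\{y\}$. For $1\le g\le H$ let $\mathcal{N}_g$ be the set of nodes $y'$ of level $n_{j+g}$ that satisfy $d(y')\le2^gc_0$ and extend some $y''\in\mathcal{N}_{g-1}$ with $s(y'')v_{j+g}\ge\theta$ on $[y']$. Since $2^gc_0\le\frac1{16}$, the sign $s$ is defined on all these nodes.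

Let $y''\in\mathcal{N}_{g-1}$; its level is at most $n_{j+g-1}$. By (G3) for the index $j+g-1$ and $J=\{j+g\}$, the set $\{s(y'')v_{j+g}\ge\theta\}$ has submeasure at least $\frac12-\frac1{16}$ given $y''$. Its intersection with $[y'']$ is a union of cylinders $[y']$ of level $n_{j+g}$, and each such $y'$ is in $\mathcal{N}_g$ or has $d(y')>2^gc_0$. Since $d(y'')\le2^{g-1}c_0$, halving given $y''$ for the set $Y\setminus P$ shows that the nodes of the second kind cover at most $2^gc_0\le\frac1{16}$. So the extensions of $y''$ in $\mathcal{N}_g$ cover at least $\frac38$ given $y''$. By Lemma~\ref{lem:chain}, $\mathcal{N}_H$ covers at least $\frac38\,2^{-H}\ge2^{-H-2}$ given $y$.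

Each $y'\in\mathcal{N}_H$ determines the chain $y_0=y,y_1,\dots,y_H=y'$, where $y_g\in\mathcal{N}_g$ is the restriction of $y'$ to level $n_{j+g}$, and the pattern $(s(y_0),\dots,s(y_{H-1}))\in\{+,-\}^H$. On $[y']$ we have $s(y_{g-1})v_{j+g}\ge\theta$ for $1\le g\le H$. By subadditivity, the nodes with one fixed pattern cover at least $2^{-H}2^{-H-2}=r$ given $y$. One sign occurs in at least $G$ of the $2G-1$ positions of this pattern. Let $D$ be the set of these positions; the nodes with this pattern cover a subset of $\mathrm{Run}(j,D)$.
\end{proof}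

The set $D$ depends on the node, but one set of indices must serve all points. So the nodes take turns, each window being tailored to one node.

\begin{proof}[End of the proof of Proposition~\ref{prop:large}]
Let $(y_l)_{l\ge0}$ be a sequence in which every node occurs infinitely often. Let $D_l=D(y_l,lH)$ if $d(y_l)\le c_0$ and $n_{lH}\ge|y_l|$, and $D_l=\{1,\dots,H\}$ otherwise. In both cases $|D_l|\ge G$. Put $R_l=\mathrm{Run}(lH,D_l)$. If $d(y)\le c_0$, there is $l$ with $y_l=y$ and $n_{lH}\ge|y|$, because $n_{lH}\to\infty$, and then $\mu(R_l\mid y)\ge r$. By Lemmas~\ref{lem:saturation} and~\ref{lem:P}, $\mu(\bigcup_lR_l)\ge\mu(P)>7$. Fix $l^*$ with $\mu(\bigcup_{l\le l^*}R_l)>7$ and let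
\[
J=\bigcup_{l\le l^*}\{lH+g:g\in D_l\}.
\]
The windows $(lH,lH+H]$ are disjoint. If $z\in R_l$ with $l\le l^*$, the partial sums of $v_J(z)$ just before and just after the $l$-th window differ by $|\sum_{g\in D_l}v_{lH+g}(z)|\ge G\theta\ge4K$. One of them has absolute value at least $2K$, and it is not an empty sum. By (G0), Lemma~\ref{lem:max} applies with $y$ the root, $j_0=0$, $\beta=K$, $c=\frac18$, and gives $\mu(\bigcup_{l\le l^*}R_l)\le\frac12$. This contradiction refutes (H).
\end{proof}

\section{$L_0(\mu)$ has the Lacunary Convergence Property}\label{sec:lcp}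

We prove Theorem~\ref{thm:main}(ii); again $\mu=\mu_0$. Let $\sum_nf_n$ be a series in $L_0(\mu)$ that is not subseries convergent. We show that it is not lacunary convergent.

\subsection{Reduction to simple functions and blocks}

For each $n$ there is a simple $f_n'$ with $\mu(|f_n-f_n'|>2^{-n})<2^{-n}$. Indeed, $\mu(|f_n|>t)\to0$ as $t\to\infty$ by order continuity. Cutting $[-t,t]$ into intervals of length at most $2^{-n}$, we find a finite Borel partition $B_1,\dots,B_s$ of $T$ and numbers $\alpha_i$ such that $|f_n-\sum_i\alpha_i1_{B_i}|\le2^{-n}$ off a set of submeasure less than $2^{-n-1}$. Take clopen $K_i$ with $\sum_i\mu(B_i\triangle K_i)<2^{-n-1}$, and let $f_n'=\alpha_i$ on $K_i\setminus\bigcup_{i'<i}K_{i'}$ and $0$ elsewhere. Off $\bigcup_i(B_i\triangle K_i)$ it equals $\sum_i\alpha_i1_{B_i}$. For finite $F\subset(n_0,\infty)$ we have $|\sum_{n\in F}(f_n-f_n')|\le2^{-n_0}$ off a set of submeasure at most $2^{-n_0}$, so $\sum_n(f_n-f_n')$ is subseries convergent by the Cauchy criterion. Thus a subseries of $\sum_nf_n$ converges if and only if the corresponding subseries of $\sum_nf_n'$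 does, and we may assume that all $f_n$ are simple.

The Cauchy criterion fails for some $\varepsilon_0>0$. So there are finite nonempty sets $F_1,F_2,\dots$ with
\begin{equation}\label{eq:blocks}
\min F_{k+1}>\max F_k+k,\qquad\mu(|f(F_k)|>\varepsilon_0)>\varepsilon_0 .
\end{equation}
Put $c_1=\min(\frac1{32},\frac{\varepsilon_0}8)$. By Lemma~\ref{lem:blocks} it suffices to prove the following.

\begin{proposition}\label{prop:claim}
For all $m\ge1$ and $N_0$ there is a finite $m$-separated set $S\subset(N_0,\infty)$ with $\mu(|f(S)|\ge1)\ge c_1$.
\end{proposition}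

Fix $m$ and $N_0$. Let $\eta=\varepsilon_0/m$, and for $0\le r<m$ put $f_k^r=f(F_k\cap(m\mathbb{Z}+r))$ and $U_k^r=\{|f_k^r|\ge\eta\}$. Since $\sum_rf_k^r=f(F_k)$, the set $\{|f(F_k)|>\varepsilon_0\}$ is covered by the $U_k^r$, $r<m$. Keeping one residue class only gives height $\varepsilon_0/m$ on a set of submeasure $\varepsilon_0/m$. Proposition~\ref{prop:large} will restore the height. To restore the size we use all residue classes, each on the part of $T$ where it is active.

\subsection{Localization}

Let $O^r$ be a null part of $(U_k^r)_k$ along $q$ and $R^r=T\setminus O^r$. A point of $U_k^r$ lies in $U_k^r\cap O^r$ or in $R^r$, so by \eqref{eq:blocks}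
\[
\varepsilon_0<\sum_{r<m}\mu(U_k^r\cap O^r)+\mu\Bigl(\bigcup_{r<m}R^r\Bigr).
\]
The limit along $q$ gives $\mu(\bigcup_rR^r)\ge\varepsilon_0$. Proposition~\ref{prop:large} needs a set $R$ that fills most of the space, so we pass to cylinders that are nearly filled by some $R^r$. Let $c=\min(\frac18,\frac{\varepsilon_0}{6m})$. Choose $N$ and clopen sets $C^r$ of level $\le N$ with $\mu(R^r\triangle C^r)\le c$. Let $\mathcal{X}$ be the set of $x\in\Omega_{0,N}$ for which there is $r=r(x)$ with $[x]\subset C^r$ and $\mu(R^r\triangle C^r\mid x)\le2c$. A point of $R^r$ lies in $R^r\triangle C^r$, or in a cylinder $[x]\subset C^r$ of level $N$, and then $x\in\mathcal{X}$ or $\mu(R^r\triangle C^r\mid x)>2c$. By halving, the nodes of the last kind cover at most $2c$ for each $r$. Hence $\varepsilon_0\le\mu(\bigcup_{x\in\mathcal{X}}[x])+3mc$, and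
\begin{equation}\label{eq:X}
\mu\Bigl(\bigcup_{x\in\mathcal{X}}[x]\Bigr)\ge\frac{\varepsilon_0}2 .
\end{equation}

Let $x\in\mathcal{X}$ and $r=r(x)$. We check that Proposition~\ref{prop:large} applies to $u_k(z)=f_k^r(xz)$ on $Y_N$, with $\eta$ as above and $R=(R^r)_x$. Since $[x]\subset C^r$, we have $Y_N\setminus R\subset(R^r\triangle C^r)_x$, so $\mu_N(Y_N\setminus R)\le2c\le\frac14$. Let $S\subset Y_N$ be Borel with $\lim_{k\to q}\mu_N(\{|u_k|\ge\eta\}\cap S)=0$. As $U_k^r\cap xS=x(\{|u_k|\ge\eta\}\cap S)$, Proposition~\ref{prop:cond}(a) gives $\lim_{k\to q}\mu(U_k^r\cap xS)=0$. So $xS\setminus O^r=x(S\cap R)$ is $\mu$-null by Lemma~\ref{lem:nullpart}, and $\mu_N(S\cap R)=0$ by Proposition~\ref{prop:cond}(b). This is $(\ast)$. For finite $Q\subset\mathbb{N}$ put $b^x_Q=\sum_{k\in Q}f_k^{r(x)}$, a simple function on $T$. We conclude: for all $K$ and $k_0$ there is a finite $Q\subset[k_0,\infty)$ with $\mu(|b_Q^x|\ge K\mid x)\ge\frac18$.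

\subsection{Avoiding interference between the cylinders}

The sum chosen for $x'\ne x$ is also active on $[x]$ and may cancel the one chosen for $x$. We prepare for each $x$ several alternatives of very different heights. Whatever the other nodes contribute, at most one alternative at $x$ can be cancelled, and a count shows that some global choice works everywhere.

\begin{proof}[Proof of Proposition~\ref{prop:claim}]
Let $\ell=|\mathcal{X}|$, which is at least $1$ by \eqref{eq:X}. Going through the pairs $(x,i)$, $x\in\mathcal{X}$, $1\le i\le\ell+1$, with $i$ increasing for each $x$, choose pairwise disjoint finite sets $Q_x^i$ of indices $k\ge m$ with $\min F_k>N_0$ such that $\mu(|b^x_{Q_x^i}|\ge K_x^i\mid x)\ge\frac18$, where $K_x^i=2+\max_{i'<i}\sup|b^x_{Q_x^{i'}}|$ and $K_x^1=2$. If $i'<i$, then $|b^x_{Q^i_x}-b^x_{Q_x^{i'}}|\ge2$ wherever $|b^x_{Q_x^i}|\ge K_x^i$. Hence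
\begin{equation}\label{eq:differ}
\mu\bigl(|b^x_{Q_x^i}-b^x_{Q_x^{i'}}|\ge2\bigm|x\bigr)\ge\tfrac18\qquad\text{for } i\ne i' .
\end{equation}
For a choice function $\varphi:\mathcal{X}\to\{1,\dots,\ell+1\}$ let
\[
S_\varphi=\bigcup_{x\in\mathcal{X}}\ \bigcup_{k\in Q_x^{\varphi(x)}}F_k\cap(m\mathbb{Z}+r(x)),\qquad\text{so that}\qquad f(S_\varphi)=\sum_{x\in\mathcal{X}}b^x_{Q_x^{\varphi(x)}} .
\]
The set $S_\varphi\subset(N_0,\infty)$ is $m$-separated. Each $k$ is used with one residue only, so two elements in the same $F_k$ are congruent modulo $m$; elements of $F_k$ and $F_{k'}$ with $m\le k<k'$ differ by more than $k$ by \eqref{eq:blocks}.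

Call $\varphi$ \emph{bad at $x$} if $\mu(|f(S_\varphi)|\ge1\mid x)<\frac1{16}$. Let $\varphi,\varphi'$ differ at $x$ and nowhere else. Then $f(S_\varphi)-f(S_{\varphi'})$ is a difference as in \eqref{eq:differ}, and where its absolute value is at least $2$, one of $|f(S_\varphi)|$, $|f(S_{\varphi'})|$ is at least $1$. So $\varphi$ and $\varphi'$ are not both bad at $x$. For each assignment of values off $x$, at most one value at $x$ is bad, so at most $(\ell+1)^{\ell-1}$ functions are bad at $x$. Since $\ell(\ell+1)^{\ell-1}<(\ell+1)^\ell$, some $\varphi$ is bad at no $x\in\mathcal{X}$. (For $\ell=2$: in a $3\times3$ array, one cell per row and one cell per column remove at most $6$ of the $9$ cells.) Let $S=S_\varphi$.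

It remains to pass from conditional bounds to a global one, and here halving replaces Fubini's theorem once more. Suppose $\alpha=\mu(|f(S)|\ge1)<c_1$. The nodes $y$ with $\mu(|f(S)|\ge1\mid y)>2\alpha$ cover at most $2\alpha<\varepsilon_0/4$. By \eqref{eq:X} some $x\in\mathcal{X}$ is not among them, so $\mu(|f(S)|\ge1\mid x)\le2\alpha<\frac1{16}$ and $\varphi$ is bad at $x$, a contradiction.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Restrictions of $\mu$ and copies of $c_0$}\label{sec:complement}

\begin{proof}[Proof of Theorem~\ref{thm:complement}]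
The LCP passes to closed subspaces: a series that is lacunary convergent in a closed subspace $X_0$ of $X$ is subseries convergent in $X$, and the sums lie in $X_0$.

(1) Suppose that $\mu|_E$ is equivalent to a finite measure $\lambda_0$ on the Borel subsets of $E$. The two have the same null sets, so the finite measure $\lambda(A)=\lambda_0(A\cap E)$ vanishes on the $\mu$-null sets. By Theorem~\ref{thm:main}(i), $\lambda_0(E)=\lambda(T)=0$, and hence $\mu(E)=0$. Extension by $0$ identifies $L_0(\mu|_E)$ with the subspace of $L_0(\mu)$ of functions vanishing off $E$ up to a null set. This subspace is closed, because $f_k\to f$ with $f_k=0$ off $E$ gives $\mu(\{|f|>\varepsilon\}\setminus E)\le\mu(|f-f_k|>\varepsilon)\to0$ for every $\varepsilon>0$.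

(2) A linear homeomorphism preserves Cauchy sequences, so a subspace linearly homeomorphic to $c_0$ is complete, hence closed in $L_0(\mu)$. It would have the LCP, and then so would $c_0$, contrary to Example~\ref{ex:c0}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
``$\sigma_{01}(u,v):=\frac{1}{v}\int_{0}^{v}s(u,z)\,dz=\int_{0}^{u}\int_{0}^{v}\left(1-\frac{y}{v}\right)f(x,y)\,dx\,dy$ as $u,v\to\infty$'',
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak en/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 111724}.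

\bibitem{talagrand}
Talagrand, Ann. of Math. \textbf{168} (2008).

\end{thebibliography}
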